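\title{Unweighted Probabilistic Evaluation of Homomorphism-Closed Graph Queries: a Counterexample and a Dichotomy}

\begin{abstract}
Over signatures of binary relations, computing the probability of a homomorphism-closed query on a tuple-independent database is \#P-hard unless the query is equivalent to a safe union of conjunctive queries. We ask whether this remains true when every fact has probability $1/2$, and show that it does not, unless $\mathrm{FP}=\#\mathrm{P}$. We give a union $Q_0$ of four conjunctive queries whose probability is \#P-hard to compute in general, and also when all facts have one common rational probability $p\neq 1/2$, but is computable in polynomial time when $p=1/2$. We then prove that for every union of conjunctive queries over binary relations and every rational $p\in(0,1)$ the problem with common probability $p$ is in polynomial time or \#P-hard, according to a decidable rank condition. For $p=1/2$ this yields a dichotomy for all homomorphism-closed queries.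
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Queries on probabilistic graphs}

Fix a finite signature $\sigma$ of relation symbols, all of arity $2$. An \emph{instance} is a finite set $D$ of \emph{facts} $R(a,b)$ with $R\in\sigma$, and $\operatorname{dom}(D)$ is the set of elements that occur in its facts. Loops $R(a,a)$ are allowed, and so are several facts on the same pair of elements, so an instance is a finite edge-labeled directed graph. A \emph{homomorphism} $h\colon D\to D'$ is a map on elements such that $R(h(a),h(b))\in D'$ whenever $R(a,b)\in D$. A Boolean \emph{query} $Q$ is a property of instances, written $D\models Q$, and two queries are \emph{equivalent} if they agree on all instances. The query $Q$ is \emph{closed under homomorphisms} if $D\models Q$ and $D\to D'$ imply $D'\models Q$. Since inclusions are homomorphisms, such a query is monotone: adding facts never destroys it.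

A \emph{conjunctive query} (CQ) is an existentially quantified conjunction of atoms $R(x,y)$, without negation, inequalities or constants. We identify it with its \emph{canonical instance} $M$, whose facts are the atoms; then $W\models M$ if and only if there is a homomorphism $M\to W$. Distinct variables may be sent to the same element. A \emph{union of conjunctive queries} (UCQ) is a finite disjunction of CQs. UCQs are closed under homomorphisms, and so are regular path queries, Datalog programs without negation, inequalities or constants, and ontology-mediated queries whose ontology language preserves homomorphism closure. These need not be equivalent to UCQs. If the disjuncts of a UCQ have at most $k$ atoms, every instance that satisfies it has a satisfying subinstance with at most $k$ facts; the query ``some directed path of $A$-facts leads from a $U$-loop to a $T$-loop'' admits no such bound.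

A \emph{tuple-independent database} (TID) is an instance $D$ with a rational probability $\Pr(F)\in[0,1]$ for each fact $F\in D$. Facts are kept independently, so a \emph{world} $W\subseteq D$ has probability
\[
\Pr(W)=\prod_{F\in W}\Pr(F)\prod_{F\in D\setminus W}\bigl(1-\Pr(F)\bigr).
\]
For a fixed query $Q$, the problem $\mathrm{PQE}(Q)$ takes a TID and returns $\Pr(Q)=\sum_{W\subseteq D,\;W\models Q}\Pr(W)$. Complexity is measured in the size of the TID. Throughout, ``\#P-hard'' refers to polynomial-time Turing reductions, and $\mathrm{FP}\neq\#\mathrm{P}$ is the assumption that some function in \#P is not computable in polynomial time; under it, no \#P-hard problem is in polynomial time. For rational $p\in(0,1)$, let $\mathrm{PQE}_p(Q)$ be the restriction of $\mathrm{PQE}(Q)$ to TIDs in which every fact has probability $p$. The case $p=1/2$ is the \emph{unweighted} problem: its output is $N/2^{|D|}$, where $N$ is the number of subinstances of $D$ that satisfy $Q$, so it amounts to computing $N$.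

\subsection{The question}

Dalvi and Suciu proved that for every UCQ $Q$, either $\mathrm{PQE}(Q)$ is in polynomial time, and $Q$ is called \emph{safe}, or $\mathrm{PQE}(Q)$ is \#P-hard, and $Q$ is called \emph{unsafe}. Amarilli and Ceylan proved that over binary signatures $\mathrm{PQE}(Q)$ is \#P-hard for every homomorphism-closed query $Q$ that is not equivalent to a safe UCQ. Whether this result still holds in the unweighted setting is posed as an open question in \cite{slides}:

\begin{quote}
Is $\mathrm{PQE}_{1/2}(Q)$ \#P-hard for every homomorphism-closed query $Q$ over a binary signature that is not equivalent to a safe UCQ?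
\end{quote}

One would guess that it is. Amarilli and Kimelfeld proved unweighted hardness for non-hierarchical self-join-free CQs, and Amarilli \cite{amarilli23} proved it for all homomorphism-closed queries over binary signatures that are not equivalent to a UCQ. Moreover, an unweighted input has much freedom: by attaching many small gadgets to an element one can reweight what happens at that element, and then interpolate. What an unweighted input cannot do is change the probability of a fact between two given elements. That probability is $1/2$, or $0$ if the fact is left out. The interaction that a pair of elements transmits is measured by a determinant, which is a polynomial in these probabilities, and a nonzero polynomial can vanish at all points with coordinates in $\{0,1/2\}$. The counterexample below realizes this coincidence.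

\subsection{Results}

Let $\sigma_0=\{U,T,A,A',B,B',J\}$ and $Q_0=q_1\vee q_2\vee q_3\vee q_4$, where
\[
\begin{array}{ll}
q_1:\ U(x,x),\,A(x,y),\,A'(x,y), & q_2:\ A(x,y),\,J(x,y),\,B(x,y),\\[2pt]
q_3:\ A'(x,y),\,J(x,y),\,B'(x,y),\qquad & q_4:\ B(x,y),\,B'(x,y),\,T(y,y).
\end{array}
\]

\begin{theorem}\label{thm:A}
\textup{(i)} $\mathrm{PQE}_{1/2}(Q_0)$ is in polynomial time. \textup{(ii)} $\mathrm{PQE}(Q_0)$ is \#P-hard. Hence, if $\mathrm{FP}\neq\#\mathrm{P}$, then $Q_0$ is closed under homomorphisms, is not equivalent to a safe UCQ, and $\mathrm{PQE}_{1/2}(Q_0)$ is not \#P-hard.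
\end{theorem}

So the answer to the question is negative, assuming $\mathrm{FP}\neq\#\mathrm{P}$. Under the same assumption, $1/2$ is the only common rational probability in $(0,1)$ at which $Q_0$ is tractable.

\begin{theorem}\label{thm:B}
For every rational $p\in(0,1)$ with $p\neq 1/2$, the problem $\mathrm{PQE}_p(Q_0)$ is \#P-hard. Moreover, $\mathrm{PQE}(Q_0)$ is \#P-hard on TIDs in which the $J$-facts have probability $1$ and all other facts have probability $1/2$.
\end{theorem}

A dichotomy survives, with a different boundary.

\begin{theorem}\label{thm:C}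
For every UCQ $Q$ over a binary signature and every rational $p\in(0,1)$, the problem $\mathrm{PQE}_p(Q)$ is in polynomial time or \#P-hard. More precisely, it is in polynomial time if $Q$ satisfies the rank criterion at $p$ of Definition~\ref{def:criterion}, and \#P-hard otherwise. The criterion is decidable from $Q$ and $p$.
\end{theorem}

\begin{corollary}\label{cor:D}
For every homomorphism-closed query $Q$ over a binary signature, $\mathrm{PQE}_{1/2}(Q)$ is in polynomial time or \#P-hard: it is in polynomial time if $Q$ is equivalent to a UCQ that satisfies the rank criterion at $1/2$, and \#P-hard otherwise. If $\mathrm{FP}\neq\#\mathrm{P}$, the polynomial cases are therefore exactly the queries equivalent to such a UCQ.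
\end{corollary}

If $\mathrm{FP}\neq\#\mathrm{P}$, this tractable class is strictly larger than that of the safe UCQs, since it contains them and $Q_0$.

Section~\ref{sec:Q0} proves Theorem~\ref{thm:A} by a direct computation, independently of the rest. Section~\ref{sec:spin} proves a hardness theorem for spin systems with signed vertex weights, which is the source of all hardness in Theorem~\ref{thm:B} (Section~\ref{sec:B}) and Theorem~\ref{thm:C} (Section~\ref{sec:C}). We write $[\,\cdot\,]\in\{0,1\}$ for the indicator of a condition.

\section{The counterexample}\label{sec:Q0}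

\subsection{Edge matrices}\label{sec:edge}

Consider two smaller queries:
\[
H_1:\ U(x,x),\,A(x,y),\,T(y,y),\qquad\qquad H_2:\ U(x,x),\,A(x,y)\ \vee\ A(x,y),\,T(y,y).
\]
Given a bipartite graph $(X,Y,E)$, take the facts $U(x,x)$ for $x\in X$, $T(y,y)$ for $y\in Y$, and $A(x,y)$ with probability $r$ for $xy\in E$. Once the bits $u_x=[U(x,x)\in W]$ and $t_y=[T(y,y)\in W]$ are fixed, the edges are independent, so $\Pr(\neg H_i)=\mathbb{E}\prod_{xy\in E}f(u_x,t_y)$, where $f(u,t)$ is the probability that one edge creates no match. As matrices with rows $u=0,1$ and columns $t=0,1$,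
\[
f_{H_1}=\begin{pmatrix}1&1\\ 1&1-r\end{pmatrix},\qquad f_{H_2}=\begin{pmatrix}1&1-r\\ 1-r&1-r\end{pmatrix}.
\]
For $H_1$ with $r=1$ and loops of probability $1/2$, the product is the indicator that the vertices with bit $1$ form an independent set, so $\Pr(\neg H_1)$ counts independent sets of a bipartite graph, which is \#P-complete by Provan and Ball \cite{pb}. At the other extreme, if $f$ had rank $1$, each factor $f(u_x,t_y)$ would be a function of $u_x$ times a function of $t_y$, and the expectation would split into a product over the vertices. The determinants above are $-r$ and $r(1-r)$. Neither vanishes at $r=1/2$, but they have opposite signs, which suggests that a richer edge can balance the two effects. The edge must have rank $1$ when all its facts have probability $1/2$, and also after any of its facts is deleted, because the input may omit facts.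

\subsection{The edge of $Q_0$}

Let $P=\{A,A',B,B',J\}$. Let $D$ be a TID over $\sigma_0$ and $W\subseteq D$ a world, and put $u_v=[U(v,v)\in W]$ and $t_v=[T(v,v)\in W]$. A match of a disjunct $q_i$ sends $(x,y)$ to an ordered pair $(v,w)$ of elements, possibly with $v=w$. Hence $W\not\models Q_0$ if and only if, for every ordered pair $(v,w)$, the set $\alpha=\{R\in P: R(v,w)\in W\}$ satisfies the following with $u=u_v$ and $t=t_w$:
\begin{equation}\label{eq:star}
\begin{array}{ll}
u=0\ \text{or}\ \{A,A'\}\not\subseteq\alpha,\qquad & \{A,J,B\}\not\subseteq\alpha,\\[2pt]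
t=0\ \text{or}\ \{B,B'\}\not\subseteq\alpha, & \{A',J,B'\}\not\subseteq\alpha.
\end{array}
\end{equation}
Equivalently, $\alpha\setminus\{J\}$ is an independent set of the graph on $\{A,A',B,B'\}$ in Figure~\ref{fig:square}, whose edges are switched on by $u$, $t$ and $J$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node[circle,draw,minimum size=7mm,inner sep=0pt] (A) at (0,1.6) {$A$};
\node[circle,draw,minimum size=7mm,inner sep=0pt] (A2) at (0,0) {$A'$};
\node[circle,draw,minimum size=7mm,inner sep=0pt] (B) at (2.6,1.6) {$B$};
\node[circle,draw,minimum size=7mm,inner sep=0pt] (B2) at (2.6,0) {$B'$};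
\draw (A) -- node[left] {$u=1$} (A2);
\draw (B) -- node[right] {$t=1$} (B2);
\draw (A) -- node[above] {$J\in\alpha$} (B);
\draw (A2) -- node[below] {$J\in\alpha$} (B2);
\end{tikzpicture}
\caption{The conflicts among the facts on an ordered pair $(v,w)$, where $\alpha$ is the set of relations present on the pair, $u$ indicates the loop $U(v,v)$ and $t$ the loop $T(w,w)$. Each edge exists only under the condition written on it. The pair creates no match of $Q_0$ exactly when the relations of $\alpha$ among $A,A',B,B'$ form an independent set.}\label{fig:square}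
\end{figure}

Let $f_{vw}(u,t)$ be the probability that the random set $\alpha$ of the pair $(v,w)$ satisfies \eqref{eq:star}. Distinct ordered pairs carry disjoint sets of $P$-facts, and these are disjoint from the $U$- and $T$-facts. Therefore
\begin{equation}\label{eq:one}
\Pr(\neg Q_0)=\mathbb{E}_{u,t}\prod_{(v,w)}f_{vw}(u_v,t_w),
\end{equation}
where all the bits $u_v$ and $t_w$ are independent, $u_v=0$ if $U(v,v)\notin D$, and $t_w=0$ if $T(w,w)\notin D$. A pair without $P$-facts contributes the factor $1$.

Take a pair that carries all five $P$-facts, with probability $1/2$ for $A,A',B,B'$ and $r$ for $J$. We count independent sets among the $16$ subsets of $\{A,A',B,B'\}$. If $J\notin\alpha$, the graph has no edge, one edge, or two disjoint edges, with $16$, $3\cdot4=12$ and $3\cdot3=9$ independent sets. If $J\in\alpha$, the graph consists of two disjoint edges for $(u,t)=(0,0)$, with $9$ independent sets; it is a path on four vertices for $(1,0)$ and $(0,1)$, with $1+4+3=8$ independent sets (of sizes $0,1,2$); and it is a $4$-cycle for $(1,1)$, with $1+4+2=7$. Thus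
\begin{equation}\label{eq:fr}
16f=(1-r)\begin{pmatrix}16&12\\12&9\end{pmatrix}+r\begin{pmatrix}9&8\\8&7\end{pmatrix}=\begin{pmatrix}16-7r&12-4r\\12-4r&9-2r\end{pmatrix}.
\end{equation}
For $2\times2$ symmetric matrices $f^0,f^1$ one has
\begin{equation}\label{eq:mix}
\det\bigl((1-r)f^0+rf^1\bigr)=(1-r)^2\det f^0+r(1-r)\bigl(f^0_{00}f^1_{11}+f^0_{11}f^1_{00}-2f^0_{01}f^1_{01}\bigr)+r^2\det f^1 .
\end{equation}
For the two matrices in \eqref{eq:fr} the three coefficients are $16\cdot9-12^2=0$, then $16\cdot7+9\cdot9-2\cdot12\cdot8=1$, and $9\cdot7-8^2=-1$. Hence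
\begin{equation}\label{eq:det}
256\det f=r(1-r)-r^2=r(1-2r).
\end{equation}
The presence of $J$ contributes a negative term, the uncertainty about $J$ contributes a positive one, and they cancel exactly at $r=1/2$, where $32f=\bigl(\begin{smallmatrix}25&20\\20&16\end{smallmatrix}\bigr)$ and $25\cdot16=20^2$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let all probabilities be $1/2$. Then $f_{vw}=f_\tau$ depends only on $\tau=\tau_{vw}=\{R\in P:R(v,w)\in D\}$, and $f_\tau>0$ because $\alpha=\emptyset$ satisfies \eqref{eq:star}. We claim that $\det f_\tau=0$ for every $\tau\subseteq P$. If $\{A,A'\}\not\subseteq\tau$, then $f_\tau$ does not depend on $u$ and its rows are equal. If $\{B,B'\}\not\subseteq\tau$, its columns are equal. The remaining sets $\tau=P\setminus\{J\}$ and $\tau=P$ are the cases $r=0$ and $r=1/2$ of \eqref{eq:det}.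

So $f_\tau(u,t)=f_\tau(0,0)\,\gamma_\tau^{\,u}\,\delta_\tau^{\,t}$ with $\gamma_\tau=f_\tau(1,0)/f_\tau(0,0)$ and $\delta_\tau=f_\tau(0,1)/f_\tau(0,0)$, and the expectation \eqref{eq:one} splits over the independent bits:
\[
\Pr(\neg Q_0)=\prod_{(v,w)}f_{\tau_{vw}}(0,0)\ \cdot\prod_{v:\,U(v,v)\in D}\tfrac12\Bigl(1+\prod_w\gamma_{\tau_{vw}}\Bigr)\cdot\prod_{w:\,T(w,w)\in D}\tfrac12\Bigl(1+\prod_v\delta_{\tau_{vw}}\Bigr).
\]
This is computable in polynomial time.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
We reduce from counting independent sets of a bipartite graph $(X,Y,E)$ \cite{pb}. For rational $r\in[\frac12,1]$ take the facts $U(x,x)$ for $x\in X$, $T(y,y)$ for $y\in Y$, and all five $P$-facts on $(x,y)$ for $xy\in E$, with probability $1/2$ for $A,A',B,B'$ and $r$ for $J$. The matrix $f$ of \eqref{eq:fr} is positive and symmetric. With $\theta=f_{10}/f_{00}$ and $\varrho=f_{00}f_{11}/f_{10}^2$ we have $f(u,t)=f_{00}\,\theta^{u+t}\varrho^{ut}$. The factor $\theta^{u+t}$ penalizes a vertex $z$ with bit $1$ by $\theta^{\deg z}$, and we cancel this by giving the loop at $z$ the probability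 $1/(1+\theta^{\deg z})$, a rational of polynomial size. Then both values of the bit at $z$ receive the same weight $\theta^{\deg z}/(1+\theta^{\deg z})$, and \eqref{eq:one} gives
\[
\Pr(\neg Q_0)=f_{00}^{|E|}\prod_{z\in X\cup Y}\frac{\theta^{\deg z}}{1+\theta^{\deg z}}\ \cdot\ \sum_{k=0}^{|E|}N_k\,\varrho^{\,k},
\]
where $N_k$ is the number of assignments $(u,t)$ with exactly $k$ edges $xy$ such that $u_x=t_y=1$. The number of independent sets is $N_0$. By \eqref{eq:det},
\[
\varrho(r)-1=\frac{r(1-2r)}{(12-4r)^2}=\frac{r(1-2r)}{16(3-r)^2}.
\]
The derivative of $r(1-2r)/(3-r)^2$ has the sign of $(1-4r)(3-r)+2r(1-2r)=3-11r$, which is negative on $[\frac12,1]$. So $\varrho$ is injective there, and $|E|+1$ equally spaced values of $r$ give the polynomial $\sum_kN_kz^k$ at $|E|+1$ distinct points. Interpolation yields $N_0$.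

For the last assertion of the theorem, $Q_0$ is a UCQ and hence closed under homomorphisms. If it were equivalent to a safe UCQ, the \#P-hard problem $\mathrm{PQE}(Q_0)$ would be in polynomial time. If $\mathrm{PQE}_{1/2}(Q_0)$ were \#P-hard, it would be a \#P-hard problem in polynomial time by (i). Either case gives $\mathrm{FP}=\#\mathrm{P}$.
\end{proof}

\section{Hardness of bipartite spin systems of rank at least two}\label{sec:spin}

The last proof chose probabilities freely. With a common probability $p$ the edge matrix is fixed, and the only remaining freedom is the shape of the graph. This section shows that rank at least $2$ still forces hardness, in the generality that Section~\ref{sec:C} needs: more than two states per vertex, and vertex weights of both signs, which will arise from inclusion--exclusion.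

\begin{definition}\label{def:spin}
A \emph{spin system} $\Gamma$ consists of finite sets $S,S'$ of \emph{states}, \emph{weights} $c\colon S\to\mathbb{Q}\setminus\{0\}$ and $c'\colon S'\to\mathbb{Q}\setminus\{0\}$, an \emph{edge matrix} $f\colon S\times S'\to\mathbb{Q}_{>0}$, and finite sets $\Lambda$ and $\Lambda'$ of functions $S\to\mathbb{Q}_{>0}$ and $S'\to\mathbb{Q}_{>0}$, called \emph{fields}, that separate points: any two states of $S$ differ under some $\lambda\in\Lambda$, and any two states of $S'$ under some $\lambda'\in\Lambda'$. The problem $\mathrm{Spin}(\Gamma)$ takes a bipartite graph $(X,Y,E)$ and multiplicities $n_{x,\lambda},n_{y,\lambda'}\in\mathbb{N}$ in unary, and returns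
\[
\sum_{\substack{\xi\colon X\to S\\ \xi'\colon Y\to S'}}\ \prod_{x\in X}\Bigl(c(\xi_x)\prod_{\lambda\in\Lambda}\lambda(\xi_x)^{n_{x,\lambda}}\Bigr)\prod_{y\in Y}\Bigl(c'(\xi'_y)\prod_{\lambda'\in\Lambda'}\lambda'(\xi'_y)^{n_{y,\lambda'}}\Bigr)\prod_{xy\in E}f(\xi_x,\xi'_y).
\]
\end{definition}

\begin{theorem}\label{thm:spin}
If $f$ has rank at least $2$, then $\mathrm{Spin}(\Gamma)$ is \#P-hard.
\end{theorem}

\begin{remark}
With signed weights, separation cannot be dropped. Let $S'=\{0,1,2\}$ and $\Lambda'=\emptyset$, let columns $1$ and $2$ of $f$ be equal but not proportional to column $0$, and let $c'(1)=-c'(2)$. Then $f$ has rank $2$, yet states $1$ and $2$ cancel at every vertex of $Y$, and the sum is a product over the vertices.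
\end{remark}

The plan is to sum out the vertices of $Y$, which turns them into unary and binary interactions on $S$, and then to extract by interpolation the configurations that use only two chosen states. What remains counts $2$-colorings of a graph by their number of monochromatic edges. We use two standard facts.

\emph{Interpolation.} Let $\mathcal B_1,\dots,\mathcal B_k$ be finite sets of nonzero rationals and let $z_b$, for $b\in\prod_i\mathcal B_i$, be unknowns. The numbers $\sum_bz_b\prod_ib_i^{e_i}$ for $0\le e_i<|\mathcal B_i|$ determine all $z_b$, because the matrix of this system is a tensor product of invertible Vandermonde matrices. For fixed $k$ the system is solved in polynomial time.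

\emph{Colorings.} For a multigraph $H=(V,F)$ and $\phi\colon V\to\{0,1\}$ let $\operatorname{mono}(\phi)$ be the number of monochromatic edges. For $F'\subseteq F$ let $k(F')$ be the number of components of $(V,F')$. The Tutte polynomial is $T_H(x,y)=\sum_{F'\subseteq F}(x-1)^{k(F')-k(F)}(y-1)^{k(F')+|F'|-|V|}$. Expanding the product over edges gives
\[
\sum_\phi2^{\operatorname{mono}(\phi)}=\sum_\phi\prod_{e\in F}\bigl(1+[e\text{ monochromatic}]\bigr)=\sum_{F'\subseteq F}2^{k(F')}=2^{k(F)}\,T_H(3,2).
\]
By Jaeger, Vertigan and Welsh \cite{jvw}, evaluating $T_H$ at a fixed rational point is \#P-hard off the curve $(x-1)(y-1)=1$ and the points $(1,1),(-1,-1),(0,-1),(-1,0)$. The point $(3,2)$ is not exceptional, and each loop of $H$ only doubles the sum. So computing $\sum_\phi2^{\operatorname{mono}(\phi)}$ for loopless multigraphs is \#P-hard.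

\subsection{Summing out $Y$}\label{sec:gadgets}

Assume from now on that $f$ has rank at least $2$. A vertex of $Y$ contributes a sum over $S'$ with coefficients $c'$ of both signs, which could vanish. To prevent this we apply a strong field that orders the states of $S'$ by importance. For distinct $s',s''\in S'$ the vectors $(\log\lambda'(s'))_{\lambda'}$ and $(\log\lambda'(s''))_{\lambda'}$ differ, so the vectors $k\in\mathbb{R}^{\Lambda'}$ with $\sum_{\lambda'}k_{\lambda'}\log\lambda'(s')=\sum_{\lambda'}k_{\lambda'}\log\lambda'(s'')$ form a proper hyperplane. Finitely many proper hyperplanes do not cover $\mathbb{N}^{\Lambda'}$, so there is $k\in\mathbb{N}^{\Lambda'}$ such that $\mu=\prod_{\lambda'}\lambda'^{\,k_{\lambda'}}$ is injective on $S'$. Write $S'=\{0,\dots,d\}$ with $\mu_0>\mu_1>\dots>\mu_d>0$, and for $j\ge1$ put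
\[
b_j=\frac{c'_j}{c'_0}\neq0,\qquad h_j(s)=\frac{f(s,j)}{f(s,0)},\qquad \varepsilon_j=\frac{\mu_j}{\mu_0},\qquad\text{so that }1>\varepsilon_1>\dots>\varepsilon_d>0 .
\]
A vertex $y\in Y$ \emph{carries} $\mu^N$ if $n_{y,\lambda'}=Nk_{\lambda'}$ for all $\lambda'$. If such a vertex is adjacent exactly to $x$, summing over its state gives the factor $g_N(\xi_x)$; if it is adjacent exactly to $x_1\neq x_2$, it gives $G_N(\xi_{x_1},\xi_{x_2})$. Here
\begin{align}
g_N(s)&=\sum_jc'_j\mu_j^Nf(s,j)=c'_0\mu_0^Nf(s,0)\Bigl(1+\sum_{j\ge1}b_jh_j(s)\varepsilon_j^N\Bigr),\label{eq:g}\\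
G_N(s,t)&=\sum_jc'_j\mu_j^Nf(s,j)f(t,j)=c'_0\mu_0^Nf(s,0)f(t,0)\Bigl(1+\sum_{j\ge1}b_jh_j(s)h_j(t)\varepsilon_j^N\Bigr).\label{eq:G}
\end{align}
The function $G_N$ is symmetric. Since $\varepsilon_j^N\to0$, we can fix $N_0$ such that for $N\ge N_0$ all the parentheses are positive. As $f>0$, all values $g_N(s)$ and $G_N(s,t)$ with $N\ge N_0$ are then nonzero and have the sign of $c'_0$.

\subsection{Selecting two states}

Suppose that only two states $s_0,s_1$ were allowed, and join the vertices of $H$ by the interaction $G=G_N$. The values $G(s_0,s_0)$ and $G(s_1,s_1)$ may differ, and so may $c(s_0)$ and $c(s_1)$, so the weight of a coloring would depend on more than $\operatorname{mono}(\phi)$. We therefore use two copies of $H$ and force each vertex $v$ and its twin $v'$ into opposite states; then the asymmetries cancel. The next lemma isolates what this requires.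

\begin{lemma}\label{lem:select}
Let $N\ge N_0$, let $\mathcal U$ be a finite subset of $\Lambda\cup\{g_{N'}:N'\ge N_0\}$, and let $s_0,s_1\in S$. Write $G=G_N$ and $G_{ij}=G(s_i,s_j)$. Suppose that
\begin{itemize}
\item[\textup{(a)}] $\varkappa:=G_{00}G_{11}/G_{01}^2\neq1$;
\item[\textup{(b)}] whenever $n\ge 1$ and $(t_1,t_1'),\dots,(t_n,t_n')$ are pairs of states with $\prod_iG(t_i,t'_i)=G_{01}^n$ and $\prod_iu(t_i)u(t'_i)=\bigl(u(s_0)u(s_1)\bigr)^n$ for all $u\in\mathcal U$, we have $\{t_i,t'_i\}=\{s_0,s_1\}$ for all $i$.
\end{itemize}
Then $\mathrm{Spin}(\Gamma)$ is \#P-hard.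
\end{lemma}

\begin{proof}
Let $H=(V,F)$ be a loopless multigraph with $n\geq 1$ vertices and $m$ edges, and let $X=\{v,v':v\in V\}$. For exponents $e_u$ ($u\in\mathcal U$), $e_1,e_2\in\mathbb{N}$ build the following input. Each $x\in X$ receives the factor $u^{e_u}$ for every $u\in\mathcal U$: through the multiplicity $n_{x,u}=e_u$ if $u\in\Lambda$, and otherwise, if $u=g_{N'}$, through $e_u$ new vertices of $Y$ that carry $\mu^{N'}$ and are adjacent only to $x$. For each $v\in V$ add $e_1$ vertices of $Y$ adjacent to $v$ and $v'$. For each edge $vw\in F$ add $e_2$ vertices adjacent to $v,w$ and $e_2$ vertices adjacent to $v',w'$. All vertices of degree two carry $\mu^N$. The output is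
\[
\sum_{\xi\colon X\to S}\ \prod_xc(\xi_x)\cdot\prod_{u\in\mathcal U}\beta_u(\xi)^{e_u}\cdot\beta_1(\xi)^{e_1}\,\beta_2(\xi)^{e_2},
\]
with bases $\beta_u=\prod_xu(\xi_x)$, $\beta_1=\prod_vG(\xi_v,\xi_{v'})$ and $\beta_2=\prod_{vw\in F}G(\xi_v,\xi_w)G(\xi_{v'},\xi_{w'})$. Each base depends only on how often each state, or each pair of states, occurs. So $\beta_u$, $\beta_1$, $\beta_2$ lie in explicit sets of at most $(2n+1)^{|S|}$, $(n+1)^{|S|^2}$, $(2m+1)^{|S|^2}$ nonzero rationals of polynomial size. The number $|\mathcal U|+2$ of bases is constant. Interpolation therefore yields in polynomial time, for every tuple of base values, the sum of $\prod_xc(\xi_x)$ over the $\xi$ that attain it.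

Consider the tuples with $\beta_u=(u(s_0)u(s_1))^n$ for all $u$ and $\beta_1=G_{01}^n$. By (b), a configuration $\xi$ that attains these values has $\{\xi_v,\xi_{v'}\}=\{s_0,s_1\}$ for all $v$, and the converse holds by the symmetry of $G$. By (a), $s_0\neq s_1$, so these $\xi$ correspond bijectively to the maps $\phi\colon V\to\{0,1\}$ via $\xi_v=s_{\phi(v)}$, $\xi_{v'}=s_{1-\phi(v)}$. Each has $\prod_xc(\xi_x)=(c(s_0)c(s_1))^n\neq0$. A monochromatic edge contributes $G_{00}G_{11}$ to $\beta_2$ and any other edge contributes $G_{01}^2$, so $\beta_2=G_{01}^{2m}\varkappa^{\operatorname{mono}(\phi)}$. All values of $G$ have the same sign, so $\varkappa>0$, and with (a) the powers of $\varkappa$ are distinct. We thus obtain the number of $\phi$ with $\operatorname{mono}(\phi)=k$ for each $k$, and hence $\sum_\phi2^{\operatorname{mono}(\phi)}$.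
\end{proof}

\subsection{Two states on each side}\label{sec:two}

Let $S=\{s_0,s_1\}$ and $S'=\{0,1\}$. This case already suffices for Theorem~\ref{thm:B} and Proposition~\ref{prop:nonstar}. Take $N=N_0$ and $\mathcal U=\Lambda$. As matrices, $G=f\operatorname{diag}(c'_0\mu_0^N,c'_1\mu_1^N)f^{\top}$, so $\det G=c'_0c'_1(\mu_0\mu_1)^N(\det f)^2\neq0$, which is (a). For (b), pick $\lambda\in\Lambda$ with $\lambda(s_0)\neq\lambda(s_1)$. If $s_1$ occurs $l$ times among the $2n$ states, the condition for $\lambda$ reads $(\lambda(s_1)/\lambda(s_0))^{l-n}=1$, so $l=n$. Then the pairs $(s_0,s_0)$ and $(s_1,s_1)$ occur equally often, say $k$ times each, and $\prod_iG(t_i,t_i')=G_{01}^n\varkappa^k$. Since $\varkappa>0$ and $\varkappa\neq1$, we get $k=0$.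

With more states in $S$, the unary conditions in (b) fix only the sum of the vectors $(\log|u(t)|)_{u\in\mathcal U}$ over the $2n$ states. If $s_0,s_1$ span an edge of the convex hull of these vectors, all states off the edge are excluded. States on the edge are not: a state $t$ at its midpoint has $u(t)^2=u(s_0)u(s_1)$ for all $u$, so the pair $(t,t)$ looks like $(s_0,s_1)$. Such states must be excluded by $G$. To control $G$ on them, we put so many functions $g_N$ into $\mathcal U$ that lying on the edge constrains the rows of $f$.

\subsection{The general case}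

\begin{proof}[Proof of Theorem~\ref{thm:spin}]
We find $\mathcal U$, $s_0$, $s_1$, $N$ as in Lemma~\ref{lem:select}. They depend only on $\Gamma$.

\medskip\noindent\emph{Step 1: saturating $\mathcal U$.} For finite $\mathcal U$ with $\Lambda\subseteq\mathcal U\subseteq\Lambda\cup\{g_N:N\ge N_0\}$ let $L(s)=(\log|u(s)|)_{u\in\mathcal U}\in\mathbb{R}^{\mathcal U}$, and call $\zeta\in\mathbb{R}^S$ a \emph{dependency} if $\sum_s\zeta_s=0$ and $\sum_s\zeta_sL(s)=0$. The dependencies form a vector space that can only shrink when $\mathcal U$ grows. Choose $\mathcal U$ for which its dimension is minimal. Adding a further $g_N$ does not change the space, so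
\begin{equation}\label{eq:sat}
\sum_s\zeta_s\log|g_N(s)|=0\qquad\text{for every dependency }\zeta\text{ and every }N\ge N_0 .
\end{equation}
Since $\Lambda$ separates points, $L$ is injective.

\medskip\noindent\emph{Step 2: an edge with non-proportional rows.} Let $\Pi$ be the polytope $\operatorname{conv}L(S)$. It is not a point, since $|S|\ge2$. Recall that its vertices lie in $L(S)$, that every point of $\Pi$ is a convex combination of vertices, that the vertices and edges of $\Pi$ form a connected graph, and that each edge is the set of points where some linear functional attains its maximum over $\Pi$ (the zero functional, if $\Pi$ is a segment). Call $s$ a vertex state if $L(s)$ is a vertex.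

Suppose that the two end states of every edge had proportional rows of $f$. By connectedness there would be a vertex state $s^*$ and numbers $\vartheta_a>0$ with $f(a,\cdot)=\vartheta_af(s^*,\cdot)$ for all vertex states $a$, hence $g_N(a)=\vartheta_ag_N(s^*)$. Let $s\in S$ and write $L(s)=\sum_a\omega_aL(a)$ as a convex combination over vertex states. This is a dependency, so \eqref{eq:sat} gives $|g_N(s)|=\vartheta\,|g_N(s^*)|$ with $\vartheta=\prod_a\vartheta_a^{\omega_a}$ independent of $N$. The signs agree, so $\sum_jc'_j\bigl(f(s,j)-\vartheta f(s^*,j)\bigr)\mu_j^N=0$ for all $N\ge N_0$. The $\mu_j$ are distinct and positive and $c'_j\neq0$, so a Vandermonde determinant gives $f(s,\cdot)=\vartheta f(s^*,\cdot)$. Then $f$ has rank $1$, a contradiction.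

Fix an edge $[L(s_0),L(s_1)]$ such that rows $s_0$ and $s_1$ of $f$ are not proportional. List the states on it as $s_r$, $r\in\mathcal R$, with $L(s_r)=(1-r)L(s_0)+rL(s_1)$, where $\mathcal R\subseteq[0,1]$ is finite and contains $0$ and $1$. By \eqref{eq:sat},
\begin{equation}\label{eq:affine}
\log|g_N(s_r)|=(1-r)\log|g_N(s_0)|+r\log|g_N(s_1)|\qquad(N\ge N_0,\ r\in\mathcal R).
\end{equation}

\medskip\noindent\emph{Step 3: the rows along the edge.} Let $\psi_r=\psi_r(N)=\sum_{j\ge1}b_jh_j(s_r)\varepsilon_j^N$, which tends to $0$. By \eqref{eq:g}, $\log|g_N(s_r)|=\log|c'_0\mu_0^N|+\log f(s_r,0)+\log(1+\psi_r)$. In \eqref{eq:affine} the first terms cancel, and $N\to\infty$ gives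
\begin{equation}\label{eq:f0}
\log f(s_r,0)=(1-r)\log f(s_0,0)+r\log f(s_1,0).
\end{equation}
What is left of \eqref{eq:affine} is $1+\psi_r=(1+\psi_0)\bigl(\frac{1+\psi_1}{1+\psi_0}\bigr)^r$. Since rows $s_0,s_1$ are not proportional, there is a least index $j^*$ with $h_{j^*}(s_0)\neq h_{j^*}(s_1)$. Put $\varepsilon=\varepsilon_{j^*}$, $b=b_{j^*}$, $a=h_{j^*}(s_0)$ and $\beta=h_{j^*}(s_1)-a\neq0$. Then $\psi_1-\psi_0=b\beta\varepsilon^N+o(\varepsilon^N)$, so $\frac{1+\psi_1}{1+\psi_0}=1+b\beta\varepsilon^N+o(\varepsilon^N)$, its $r$th power is $1+rb\beta\varepsilon^N+o(\varepsilon^N)$, and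
\[
\sum_{j\ge1}b_j\bigl(h_j(s_r)-h_j(s_0)\bigr)\varepsilon_j^N=\psi_r-\psi_0=rb\beta\varepsilon^N+o(\varepsilon^N).
\]
If $h_l(s_r)\neq h_l(s_0)$ for some $l<j^*$, then for the least such $l$ the left side has exact order $\varepsilon_l^N$, which is not $O(\varepsilon^N)$. Hence $h_l(s_r)=h_l(s_0)$ for $l<j^*$. Dividing by $\varepsilon^N$ and letting $N\to\infty$ gives $h_{j^*}(s_r)=a+\beta r$.

\medskip\noindent\emph{Step 4: the interaction along the edge.} Let $\kappa_N=\sum_{1\le l<j^*}b_lh_l(s_0)^2\varepsilon_l^N$, which tends to $0$ and does not depend on $r$. By Step 3, the parenthesis in \eqref{eq:G} for $(s_r,s_{r'})$ equals $1+\kappa_N+\delta$ with $\delta=b(a+\beta r)(a+\beta r')\varepsilon^N+o(\varepsilon^N)$, and $\log(1+\kappa_N+\delta)=\log(1+\kappa_N)+\delta+o(\varepsilon^N)$. With \eqref{eq:f0} we obtain, uniformly on the finite set $\mathcal R^2$,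
\[
\log|G_N(s_r,s_{r'})|=\pi_N+\pi'_N\,(r+r')+\omega_N\bigl(rr'+o(1)\bigr),\qquad\omega_N=b\beta^2\varepsilon^N\neq0,
\]
where $\pi_N=\log|c_0'\mu_0^N|+2\log f(s_0,0)+\log(1+\kappa_N)+ba^2\varepsilon^N$ and $\pi'_N=\log\frac{f(s_1,0)}{f(s_0,0)}+ba\beta\varepsilon^N$. We compare with the pair $(s_0,s_1)$. Terms proportional to $r+r'-1$ will sum to zero over the pairs in (b), so we may subtract any multiple of $r+r'-1$, and we choose the one that makes the remainder one-signed. With $\eta_N=\pi'_N+\omega_N/2$ and the identity $rr'-\frac12(r+r'-1)=\frac12\bigl[rr'+(1-r)(1-r')\bigr]$,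
\[
\begin{aligned}
\Delta(r,r')&:=\log|G_N(s_r,s_{r'})|-\log|G_N(s_0,s_1)|-\eta_N(r+r'-1)\\
&\phantom{:}=\omega_N\Bigl(\tfrac12\bigl[rr'+(1-r)(1-r')\bigr]+o(1)\Bigr).
\end{aligned}
\]
On $[0,1]^2$ the bracket is a sum of two nonnegative terms, and both vanish only if $\{r,r'\}=\{0,1\}$. At these two points $\Delta=0$ exactly, by the symmetry of $G_N$. Fix $N\ge N_0$ so large that $\Delta/\omega_N>0$ on $\mathcal R^2\setminus\{(0,1),(1,0)\}$.

\medskip\noindent\emph{Step 5: conditions \textup{(a)} and \textup{(b)}.} We have $\log\varkappa=\Delta(0,0)+\Delta(1,1)$, a sum of two nonzero terms of the same sign, which gives (a). For (b), take pairs $(t_i,t'_i)$ as there. The unary conditions give $\sum_i\bigl(L(t_i)+L(t'_i)\bigr)=n\bigl(L(s_0)+L(s_1)\bigr)$. Apply a linear functional whose maximum over $\Pi$ is attained exactly on our edge. The right side becomes $2n$ times the maximum, so each of the $2n$ terms on the left is maximal. Hence $t_i=s_{r_i}$ and $t'_i=s_{r'_i}$ with $r_i,r_i'\in\mathcal R$. The same identity now reads $\bigl(\sum_i(r_i+r'_i)-n\bigr)\bigl(L(s_1)-L(s_0)\bigr)=0$, so $\sum_i(r_i+r'_i-1)=0$.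 Together with $\prod_iG(t_i,t'_i)=G_{01}^n$ this gives $\sum_i\Delta(r_i,r'_i)=0$. Every term is zero or has the sign of $\omega_N$, so all terms vanish and $\{r_i,r'_i\}=\{0,1\}$ for all $i$.
\end{proof}

\section{The query $Q_0$ away from $1/2$}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A,A',B,B'$ have probability $p\in(0,1)$, put $q=1-p$, let $J$ have probability $r\in(0,1]$, and let $f$ be the matrix of a pair that carries all five $P$-facts. We need the cases $r=p$ and $(p,r)=(\frac12,1)$. As in \eqref{eq:fr}, $f=(1-r)f^0+rf^1$, where the entries of $f^0$ and $f^1$ are the probabilities that a random subset of $\{A,A',B,B'\}$ is independent in the graph of Figure~\ref{fig:square} without and with $J$. An isolated edge contributes the factor $1-p^2$, and the path and the $4$-cycle have $1,4,3$ and $1,4,2$ independent sets of sizes $0,1,2$. So $f^0(u,t)=(1-p^2)^{u+t}$, and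
\[
\begin{aligned}
f^1_{00}&=(1-p^2)^2=q^2(1+p)^2,\\
f^1_{01}=f^1_{10}&=q^4+4pq^3+3p^2q^2=q^2(1+2p),\\
f^1_{11}&=q^4+4pq^3+2p^2q^2=q^2(1+2p-p^2).
\end{aligned}
\]
We evaluate the coefficients in \eqref{eq:mix}. First, $\det f^0=0$. Next, $(1+p)^2(1+2p-p^2)=(1+2p)^2-p^4$, so $\det f^1=-p^4q^4$. The mixed coefficient is $q^2$ times
\[
(1+2p-p^2)+(1-p^2)^2(1+p)^2-2(1-p^2)(1+2p).
\]
Here $(1-p^2)^2(1+p)^2=1+2p-p^2-4p^3-p^4+2p^5+p^6$ and $2(1-p^2)(1+2p)=2+4p-2p^2-4p^3$, so the expression equals $p^4(p^2+2p-1)$. Therefore
\[
\det f=p^4q^2\,r\,\bigl[(1-r)(p^2+2p-1)-rq^2\bigr].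
\]
For $r=p$ the bracket is $q(p^2+2p-1-pq)=q(2p^2+p-1)$, so $\det f=p^5q^3(2p-1)(p+1)$, which vanishes in $(0,1)$ only at $p=1/2$. For $(p,r)=(\frac12,1)$ we get $\det f=-1/256$. So $f$ has rank $2$ in both cases of the theorem.

Let $\Gamma$ have $S=S'=\{0,1\}$, weights $c=c'=(q,p)$, edge matrix $f>0$, and fields $\Lambda=\{f(\cdot,0)\}$ and $\Lambda'=\{f(0,\cdot)\}$. The fields separate, because $f^0_{00}>f^0_{10}$ and $f^1_{00}-f^1_{10}=p^2q^2>0$, and $f$ is symmetric. Given an input of $\mathrm{Spin}(\Gamma)$, take the facts $U(x,x)$ for $x\in X$ and $T(y,y)$ for $y\in Y$, with probability $p$, and all $P$-facts on $(x,y)$ for $xy\in E$. For each unit of multiplicity at $x$ add a fresh element $w$ without loops and all $P$-facts on $(x,w)$; since $t_w=0$, this contributes the factor $f(u_x,0)$ to \eqref{eq:one}. For each unit of multiplicity at $y$ add a fresh element $w$ without loops and all $P$-facts on $(w,y)$, which contributes $f(0,t_y)$. By \eqref{eq:one}, $\Pr(\neg Q_0)$ is the output of $\mathrm{Spin}(\Gamma)$, and Theorem~\ref{thm:spin} applies.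
\end{proof}

\section{The dichotomy for unions of conjunctive queries}\label{sec:C}

Fix a rational $p\in(0,1)$. The aim is to write $\Pr(\neg Q)$, for an arbitrary UCQ $Q$, as a sum of the type \eqref{eq:one}, with a state at each element and a matrix on each pair. Three things stand in the way. A disconnected CQ is not a local condition; Section~\ref{sec:conn} removes such CQs. A connected CQ may spread over more than the neighborhood of one element; Section~\ref{sec:nonstar} shows hardness when this persists after minimization. Finally, the condition at one element may involve several neighbors at once; Section~\ref{sec:star} handles this by inclusion--exclusion.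

We use \emph{M\"obius inversion} in the following form. If $\mathcal P$ is a finite poset and $\varphi\colon\mathcal P\to\mathbb{Q}$, there is a unique $\nu\colon\mathcal P\to\mathbb{Q}$ with $\varphi(y)=\sum_{x\ge y}\nu(x)$ for all $y$. It is computed from the top down by $\nu(y)=\varphi(y)-\sum_{x>y}\nu(x)$, and it is integer-valued if $\varphi$ is.

A UCQ is \emph{trivial} if it has no disjunct (it is false) or has a disjunct without atoms (it is true). An instance is \emph{connected} if any two of its facts are linked by a chain of facts in which consecutive facts share an element. Every instance is the disjoint union of its connected components, a homomorphic image of a connected instance is connected, and a connected instance maps to a disjoint union $W\uplus W'$ if and only if it maps to $W$ or to $W'$.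

\subsection{Reduction to unions of connected queries}\label{sec:conn}

Let $Q$ be a nontrivial UCQ and let $C_1,\dots,C_m$ list the connected components of its disjuncts. The \emph{type} of an instance $W$ is $\operatorname{tp}(W)=\{i:W\models C_i\}$. A CQ holds if and only if each of its components holds, so $[W\models Q]=F(\operatorname{tp}(W))$, where $F(K)=1$ if $K$ contains all the components of some disjunct and $F(K)=0$ otherwise. Let $\mathcal L$ be the set of all types, ordered by inclusion. It contains $\emptyset=\operatorname{tp}(\emptyset)$, and it is closed under union because $\operatorname{tp}(W\uplus W')=\operatorname{tp}(W)\cup\operatorname{tp}(W')$. If $i\in\operatorname{tp}(W)$, then $i\in\operatorname{tp}(C_i)\subseteq\operatorname{tp}(W)$. So $\mathcal L$ consists of the unions of the sets $\operatorname{tp}(C_i)$, it is computable from $Q$, and $K\in\mathcal L$ is the type of $W_K=\biguplus_{i\in K}C_i$. Let $\nu\colon\mathcal L\to\mathbb{Z}$ be defined by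
\[
1-F(K)=\sum_{I\in\mathcal L,\ I\supseteq K}\nu(I)\qquad(K\in\mathcal L),
\]
and put $Q_I=\bigvee_{i\notin I}C_i$, so that $W\not\models Q_I$ if and only if $\operatorname{tp}(W)\subseteq I$. The top element $\{1,\dots,m\}$ of $\mathcal L$ has $\nu=1-F=0$, so every $Q_I$ with $\nu(I)\neq0$ is a nonempty union of connected CQs with at least one atom. For example, if $Q$ is $A(x,y),B(z,w)$, then $\mathcal L$ is the power set of $\{1,2\}$, $\nu(\{1\})=\nu(\{2\})=1$ and $\nu(\emptyset)=-1$. If all disjuncts of $Q$ are connected, then $\nu$ is the indicator of $\emptyset$ and $Q_\emptyset=Q$.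

\begin{proposition}\label{prop:conn}
If $\mathrm{PQE}_p(Q_I)$ is in polynomial time for all $I$ with $\nu(I)\neq0$, then so is $\mathrm{PQE}_p(Q)$. If $\mathrm{PQE}_p(Q_I)$ is \#P-hard for some $I$ with $\nu(I)\neq0$, then so is $\mathrm{PQE}_p(Q)$.
\end{proposition}

\begin{proof}
Let $D$ be an instance whose facts have probability $p$, and $W\subseteq D$ a random world. For a fixed instance $H$ let $\tilde h(H)=\Pr(W\uplus H\not\models Q)$, and for $K\in\mathcal L$ let $h(K)=\tilde h(W_K)$. Since $\operatorname{tp}(W\uplus W_K)=\operatorname{tp}(W)\cup K$, and $I$ contains this set if and only if it contains both parts,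
\begin{equation}\label{eq:h}
h(K)=\mathbb{E}\sum_{I\supseteq\operatorname{tp}(W)\cup K}\nu(I)=\sum_{I\supseteq K}\nu(I)\Pr(W\not\models Q_I).
\end{equation}
For $K=\emptyset$ this expresses $\Pr(\neg Q)$ through the $\Pr(\neg Q_I)$ with $\nu(I)\neq0$, which proves the first claim.

For the second claim we need $h(K)$, in which the facts of $W_K$ are certain, although only probability $p$ is available. For $H\subseteq W_K$, an oracle call on $D\uplus H$ returns $\sum_{H'\subseteq H}p^{|H'|}(1-p)^{|H\setminus H'|}\,\tilde h(H')$ as the probability of $\neg Q$. This system in the unknowns $\tilde h(H')$ has constant size and is triangular with diagonal entries $p^{|H|}\neq0$, so it determines $h(K)$. M\"obius inversion of \eqref{eq:h} on $\mathcal L$ gives $\nu(I)\Pr(W\not\models Q_I)$ for all $I$, and we divide by $\nu(I)\neq0$. This is where we need $\mathcal L$ to consist of realized types: $h(K)$ is available only because $W_K$ exists.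
\end{proof}

A \emph{core} is an instance all of whose endomorphisms are automorphisms. Every CQ $M$ is equivalent to a core. Indeed, let $M'\subseteq M$ have the fewest facts among the subinstances to which $M$ maps. Then every endomorphism of $M'$ is onto on facts, hence onto on elements, hence a bijection on both; and $M'$ is an image of $M$, so it is connected if $M$ is. Also, if $M_i\to M_j$ for two disjuncts, then $M_j$ implies $M_i$ and may be deleted. Call a union $\bigvee_iM_i$ \emph{minimized} if it is nonempty, each $M_i$ is a nonempty connected core, and there is no homomorphism $M_i\to M_j$ for $i\neq j$. Each $Q_I$ with $\nu(I)\neq0$ is equivalent to a minimized union, which is computable from it. A \emph{center} of $M$ is an element that lies in all facts of $M$. A nonempty instance with a center is a \emph{star}.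

\subsection{A disjunct without center}\label{sec:nonstar}

\begin{proposition}\label{prop:nonstar}
Let $Q=\bigvee_jM_j$ be minimized. If some disjunct $M=M_i$ has no center, then $\mathrm{PQE}_p(Q)$ is \#P-hard.
\end{proposition}

\begin{proof}
We look for two elements of $M$ that play the roles of $x$ and $y$ in the query $H_1$ of Section~\ref{sec:edge}. Let $a$ lie in the maximum number of facts of $M$. Some facts contain $a$ and some do not, so by connectedness there are facts $e\ni a$ and $g\not\ni a$ that share an element $b$, and $b\neq a$. Since $g$ contains $b$ but not $a$, and $a$ lies in at least as many facts as $b$, some fact contains $a$ but not $b$. Let $k_0,k_a,k_b,k_{ab}$ be the numbers of facts of $M$ that contain neither of $a,b$, only $a$, only $b$, and both. Then $k_a,k_b,k_{ab}\ge1$.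

Let $(X,Y,E)$ be a bipartite graph on fresh elements and $O=\operatorname{dom}(M)\setminus\{a,b\}$. For a fact $\varphi\in M$ write $\varphi[x,y]$ for the result of replacing $a$ by $x$ and $b$ by $y$. Let $D$ consist of the facts $\varphi$ that contain neither $a$ nor $b$, once; the facts $\varphi[x,\cdot]$ for $\varphi$ containing only $a$ and all $x\in X$; the facts $\varphi[\cdot,y]$ for $\varphi$ containing only $b$ and all $y\in Y$; and the facts $\varphi[x,y]$ for $\varphi$ containing both and all $xy\in E$. The map $\pi$ that sends $X$ to $a$, $Y$ to $b$, and fixes $O$ is a homomorphism $D\to M$.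

\emph{Claim: $W\subseteq D$ satisfies $Q$ if and only if $M[x,y]\subseteq W$ for some $xy\in E$.} The instance $M[x,y]$ is isomorphic to $M$, which gives one direction. Conversely let $h\colon M_j\to W$. Then $\pi h\colon M_j\to M_i$ forces $j=i$, and $\pi h$ is an automorphism because $M$ is a core. So $\pi$ maps $h(\operatorname{dom}(M))$ bijectively onto $\operatorname{dom}(M)$, which means $h(\operatorname{dom}(M))=\{x,y\}\cup O$ for some $x\in X$, $y\in Y$. Each $\varphi\in M$ equals $\pi h(\psi)$ for some $\psi\in M$. The fact $h(\psi)\in W$ has its elements in $\{x,y\}\cup O$ and projects to $\varphi$, so it is $\varphi[x,y]$. Finally $e[x,y]\in D$, and a fact of $D$ contains both $x$ and $y$ only if $xy\in E$.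

Let $\xi_x\in\{0,1\}$ indicate that all $k_a$ facts at $x$ alone are present, and $\xi'_y$ that all $k_b$ facts at $y$ alone are present. By the claim, $\Pr(Q)=p^{k_0}(1-Z)$ with $Z=\mathbb{E}\prod_{xy\in E}f(\xi_x,\xi'_y)$, where $f(1,1)=1-p^{k_{ab}}$ and $f=1$ otherwise. This is a spin sum with $S=S'=\{0,1\}$, $c=(1-p^{k_a},p^{k_a})$ and $c'=(1-p^{k_b},p^{k_b})$. The weights are nonzero because $k_a,k_b\ge1$, the matrix $f$ is positive because $k_{ab}\ge1$, and $\det f=-p^{k_{ab}}\neq0$. An additional vertex of $Y$ adjacent only to $x$ contributes $\sum_jc'(j)f(\xi_x,j)=1-p^{k_b+k_{ab}}\xi_x$, and an additional vertex of $X$ adjacent only to $y$ contributes $1-p^{k_a+k_{ab}}\xi'_y$. These are positive separating fields, and Theorem~\ref{thm:spin} applies.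
\end{proof}

\begin{remark}
The query $H_1$ is a connected core without center, so $\mathrm{PQE}_p(H_1)$ is \#P-hard for every rational $p\in(0,1)$. Both parts of minimization are needed for the conclusion. The CQ $R(x,y),R(z,y),R(z,w)$ is connected and has no center, but it is not a core; it is equivalent to $R(x,y)$, whose probability is $1-(1-p)^n$ on an instance with $n$ $R$-facts. Likewise $H_1\vee A(x,y)$ is equivalent to $A(x,y)$.
\end{remark}

\subsection{Unions of stars}\label{sec:star}

Let $Q=\bigvee_iM_i$ be a nonempty union of stars, and fix a center $z_i$ of each $M_i$. The other elements of $M_i$ are its \emph{leaves}. Every fact of $M_i$ is a loop at $z_i$ or joins $z_i$ to a leaf.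

Let $\Sigma=\{R^+,R^-:R\in\sigma\}$. Subsets of $\Sigma$ are \emph{bundles}. For a bundle $\alpha$, let $\bar\alpha$ be $\alpha$ with the signs exchanged and $\underline\alpha\subseteq\sigma$ the set of symbols that occur in $\alpha$ with some sign. For an instance $W$ and elements $v\neq w$ put
\[
W_{vw}=\{R^+:R(v,w)\in W\}\cup\{R^-:R(w,v)\in W\},\qquad \kappa_v=\{R:R(v,v)\in W\},
\]
so that $W_{wv}=\overline{W_{vw}}$. For $\kappa\subseteq\sigma$ and a set $\mathcal C$ of bundles, define $\Phi_\kappa(\mathcal C)\in\{0,1\}$ to be $0$ if and only if there is an $i$ such that the symbols of the loops of $M_i$ lie in $\kappa$ and, for each leaf $\ell$ of $M_i$, the bundle $\beta=(M_i)_{z_i\ell}$ satisfies $\underline\beta\subseteq\kappa$ or $\beta\subseteq\alpha$ for some $\alpha\in\mathcal C$.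

\begin{lemma}\label{lem:local}
Let $W\subseteq D$. Then $W\not\models Q$ if and only if $\Phi_{\kappa_v}(\{W_{vw}:w\neq v\})=1$ for all $v\in\operatorname{dom}(D)$, where $w$ ranges over $\operatorname{dom}(D)$.
\end{lemma}

\begin{proof}
A map $h$ with $h(z_i)=v$ sends all facts of $M_i$ into $W$ if and only if the loops of $M_i$ lie in $\kappa_v$ and each leaf $\ell$ with bundle $\beta$ is sent either to some $w\neq v$ with $\beta\subseteq W_{vw}$, or to $v$ itself, in which case its facts become loops and the condition is $\underline\beta\subseteq\kappa_v$. The leaves share no facts, so their images are chosen independently.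
\end{proof}

The difficulty is that $\Phi_\kappa(\mathcal C)$ is not a product over the members of $\mathcal C$, since two leaves may go to two different neighbors. A condition of the form $\mathcal C\subseteq\mathcal D$ is such a product, so we write $\Phi_\kappa$ as a signed sum of these conditions and take the sets $\mathcal D$ as states. Let $\mathcal G$ be the set of bundles $\alpha$ such that the loopless instance on two elements $v,w$ with $W_{vw}=\alpha$ does not satisfy $Q$. It is closed under subsets by monotonicity, closed under $\alpha\mapsto\bar\alpha$ by exchanging $v$ and $w$, and it contains $\emptyset$. By Lemma~\ref{lem:local},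
\begin{equation}\label{eq:GPhi}
\Phi_\emptyset(\{\alpha\})=1\qquad\text{for all }\alpha\in\mathcal G .
\end{equation}
Let $\mathbb{D}$ be the set of nonempty subsets of $\mathcal G$ that are closed under taking subsets, ordered by inclusion, and let $\chi_\kappa\colon\mathbb{D}\to\mathbb{Z}$ be the M\"obius inverse of $\Phi_\kappa$ on $\mathbb{D}$. For $\mathcal C\subseteq\mathcal G$ let $\mathcal C^{\downarrow}\in\mathbb{D}$ consist of $\emptyset$ and all subsets of members of $\mathcal C$. Leaf bundles are nonempty, so $\Phi_\kappa(\mathcal C)=\Phi_\kappa(\mathcal C^\downarrow)$, and $\mathcal C\subseteq\mathcal D$ is equivalent to $\mathcal C^\downarrow\subseteq\mathcal D$ for $\mathcal D\in\mathbb{D}$. Hence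
\begin{equation}\label{eq:chi}
\Phi_\kappa(\mathcal C)=\sum_{\mathcal D\in\mathbb{D}}\chi_\kappa(\mathcal D)\,[\mathcal C\subseteq\mathcal D]\qquad(\mathcal C\subseteq\mathcal G).
\end{equation}
For $\rho\subseteq\sigma$ and $\tau\subseteq\Sigma$, let $\alpha_\tau$ be a random subset of $\tau$ that contains each element independently with probability $p$, and put
\[
c_\rho(\mathcal D)=\sum_{\kappa\subseteq\rho}p^{|\kappa|}(1-p)^{|\rho\setminus\kappa|}\chi_\kappa(\mathcal D),\qquad
f_\tau(\mathcal D,\mathcal D')=\Pr\bigl(\alpha_\tau\in\mathcal D,\ \overline{\alpha_\tau}\in\mathcal D'\bigr),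
\]
and $S_\rho=\{\mathcal D\in\mathbb{D}:c_\rho(\mathcal D)\neq0\}$. We have $f_\tau>0$, because $\alpha_\tau=\emptyset$ has positive probability and $\emptyset$ lies in every member of $\mathbb{D}$. Also $f_\emptyset=1$ and $f_{\bar\tau}(\mathcal D',\mathcal D)=f_\tau(\mathcal D,\mathcal D')$.

\begin{lemma}\label{lem:sum}
Let $D$ be an instance whose facts have probability $p$, with $\rho_v=\{R:R(v,v)\in D\}$ and $\tau_{vw}=D_{vw}$. Then
\begin{equation}\label{eq:three}
\Pr(\neg Q)=\sum_{(\mathcal D_v)_v}\ \prod_vc_{\rho_v}(\mathcal D_v)\prod_{\{v,w\}}f_{\tau_{vw}}(\mathcal D_v,\mathcal D_w),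
\end{equation}
where $\mathcal D_v$ ranges over $S_{\rho_v}$ for $v\in\operatorname{dom}(D)$, and $\{v,w\}$ over the unordered pairs of distinct elements.
\end{lemma}

\begin{proof}
For every world $W$,
\[
[W\not\models Q]=\prod_v\ \sum_{\mathcal D\in\mathbb{D}}\chi_{\kappa_v}(\mathcal D)\prod_{w\neq v}[W_{vw}\in\mathcal D].
\]
Indeed, if all $W_{vw}$ lie in $\mathcal G$, this is Lemma~\ref{lem:local} with \eqref{eq:chi}. If some $W_{vw}\notin\mathcal G$, then $W\models Q$ by monotonicity, and the factor at $v$ vanishes because $\mathcal D\subseteq\mathcal G$. Expand the product into a sum over families $(\mathcal D_v)_v$ in $\mathbb{D}$ and take expectations. The sets $\kappa_v$ and the bundles of distinct unordered pairs are independent, $\mathbb{E}\,\chi_{\kappa_v}(\mathcal D_v)=c_{\rho_v}(\mathcal D_v)$, and the pair $\{v,w\}$ contributes $\Pr(W_{vw}\in\mathcal D_v,\,W_{wv}\in\mathcal D_w)=f_{\tau_{vw}}(\mathcal D_v,\mathcal D_w)$. Terms with some $\mathcal D_v\notin S_{\rho_v}$ are zero.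
\end{proof}

Formula \eqref{eq:three} dictates the condition:

\medskip\noindent$(\mathrm R_p)$\quad For all $\rho,\rho'\subseteq\sigma$ and $\tau\subseteq\Sigma$, the matrix $f_\tau$ restricted to $S_\rho\times S_{\rho'}$ has rank at most $1$.

\begin{example}
Let $\sigma=\{A,B\}$ and let $Q$ be $A(x,y),B(x,z)$ with center $x$. Then $\mathcal G$ consists of the bundles that contain neither $\{A^+,B^+\}$ nor $\{A^-,B^-\}$. Let $\mathcal D_A$ and $\mathcal D_B$ be the members of $\mathcal G$ without $A^+$ and without $B^+$. An element without loops is not the image of the center if it has no outgoing $A$-fact or no outgoing $B$-fact, so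
\[
\Phi_\emptyset(\mathcal C)=[\mathcal C\subseteq\mathcal D_A]+[\mathcal C\subseteq\mathcal D_B]-[\mathcal C\subseteq\mathcal D_A\cap\mathcal D_B],
\]
with a negative weight. Further, $\Phi_{\{A\}}(\mathcal C)=[\mathcal C\subseteq\mathcal D_B]$, $\Phi_{\{B\}}(\mathcal C)=[\mathcal C\subseteq\mathcal D_A]$ and $\Phi_{\{A,B\}}=0$. So every $S_\rho$ is contained in $\{\mathcal D_A,\mathcal D_B,\mathcal D_A\cap\mathcal D_B\}$. For $\mathcal D,\mathcal D'$ among these three, the event ``$\alpha\in\mathcal D$ and $\bar\alpha\in\mathcal D'$'' forbids a nonempty set of positive letters determined by $\mathcal D$ and a nonempty set of negative letters determined by $\mathcal D'$, and membership in $\mathcal G$ is then automatic. Hence $f_\tau$ is a product and $(\mathrm R_p)$ holds for every $p$.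
\end{example}

\begin{proposition}\label{prop:star}
Let $Q$ be a nonempty union of stars with fixed centers. If $(\mathrm R_p)$ holds, $\mathrm{PQE}_p(Q)$ is in polynomial time. If $(\mathrm R_p)$ fails, $\mathrm{PQE}_p(Q)$ is \#P-hard.
\end{proposition}

\begin{proof}
Suppose $(\mathrm R_p)$ holds. Each $S_\rho$ is nonempty, since $\sum_{\mathcal D}c_\rho(\mathcal D)=\mathbb{E}\,\Phi_\kappa(\emptyset)\ge(1-p)^{|\rho|}\Phi_\emptyset(\emptyset)>0$ by \eqref{eq:chi}. A positive matrix $f$ of rank $1$ satisfies $f(\mathcal D,\mathcal D')=f(\mathcal D,\mathcal D'_0)\cdot f(\mathcal D_0,\mathcal D')/f(\mathcal D_0,\mathcal D'_0)$ for any fixed entry $(\mathcal D_0,\mathcal D'_0)$. So each pair factor in \eqref{eq:three} has the form $g_{vw}(\mathcal D_v)\,g_{wv}(\mathcal D_w)$ with rational functions taken from a fixed finite list, and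
\[
\Pr(\neg Q)=\prod_v\ \sum_{\mathcal D\in S_{\rho_v}}c_{\rho_v}(\mathcal D)\prod_{w\neq v}g_{vw}(\mathcal D),
\]
where each sum has a bounded number of terms.

Suppose $(\mathrm R_p)$ fails for $\rho,\rho',\tau$. We need separating fields. Attach to an element $v$ a fresh element $z$ without loops, with $\tau_{vz}=\theta$ and no other facts. All other pairs that contain $z$ have factor $f_\emptyset=1$, and $c_\emptyset=\chi_\emptyset$, so summing over $\mathcal D_z$ in \eqref{eq:three} gives
\[
\sum_{\mathcal D_z}\chi_\emptyset(\mathcal D_z)f_\theta(\mathcal D_v,\mathcal D_z)=\mathbb{E}\Bigl([\alpha_\theta\in\mathcal D_v]\sum_{\mathcal D_z}\chi_\emptyset(\mathcal D_z)\,[\overline{\alpha_\theta}\in\mathcal D_z]\Bigr).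
\]
If $\alpha_\theta\in\mathcal D_v$, then $\overline{\alpha_\theta}\in\mathcal G$, and the inner sum is $\Phi_\emptyset(\{\overline{\alpha_\theta}\})=1$ by \eqref{eq:chi} and \eqref{eq:GPhi}. This is the reason for taking the states inside $\mathcal G$. The factor is therefore $\lambda_\theta(\mathcal D_v)$ with $\lambda_\theta(\mathcal D)=\Pr(\alpha_\theta\in\mathcal D)>0$. Every subset of $\theta$ has positive probability and $\mathcal D$ is closed under subsets, so $\lambda_\theta(\mathcal D)=1$ if and only if $\theta\in\mathcal D$. Two distinct members of $\mathbb{D}$ differ in some $\theta$, so the functions $\lambda_\theta$, $\theta\subseteq\Sigma$, separate $\mathbb{D}$.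

Let $\Gamma$ have $(S,c)=(S_\rho,c_\rho)$, $(S',c')=(S_{\rho'},c_{\rho'})$, edge matrix $f_\tau$ restricted to $S\times S'$, and as fields the restrictions of the $\lambda_\theta$. Given an input of $\mathrm{Spin}(\Gamma)$, give each $x\in X$ the loops $R(x,x)$ for $R\in\rho$, each $y\in Y$ the loops for $\rho'$, each edge $xy$ the bundle $\tau_{xy}=\tau$, and attach one fresh element as above for each unit of multiplicity. A vertex left without any fact only contributes the factor $\sum_{\mathcal D}c_\emptyset(\mathcal D)=\Phi_\emptyset(\emptyset)=1$. By Lemma~\ref{lem:sum}, $\Pr(\neg Q)$ is the output of $\mathrm{Spin}(\Gamma)$, and Theorem~\ref{thm:spin} applies.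
\end{proof}

\subsection{The criterion}

\begin{definition}\label{def:criterion}
Fix a rule that turns each nonempty union of nonempty connected CQs into an equivalent minimized union, as in Section~\ref{sec:conn}, and selects a center in each star. A UCQ $Q$ \emph{satisfies the rank criterion at $p$} if it is trivial, or if for every $I\in\mathcal L$ with $\nu(I)\neq0$ all disjuncts of the minimized form of $Q_I$ are stars and $(\mathrm R_p)$ holds for that minimized form.
\end{definition}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
A trivial query has probability $0$ or $1$. Let $Q$ be nontrivial. If the criterion holds, every $\mathrm{PQE}_p(Q_I)$ with $\nu(I)\neq0$ is in polynomial time by Proposition~\ref{prop:star}, and so is $\mathrm{PQE}_p(Q)$ by Proposition~\ref{prop:conn}. Otherwise there is an $I$ with $\nu(I)\neq0$ such that the minimized form of $Q_I$ has a disjunct without center, or consists of stars and violates $(\mathrm R_p)$. Then $\mathrm{PQE}_p(Q_I)$ is \#P-hard by Proposition~\ref{prop:nonstar} or Proposition~\ref{prop:star}, and so is $\mathrm{PQE}_p(Q)$ by Proposition~\ref{prop:conn}.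 The objects $\mathcal L$, $\nu$, the minimized unions, $\mathcal G$, $\mathbb{D}$, $\chi_\kappa$, $c_\rho$ and $f_\tau$ are finite and are obtained from $Q$ and $p$ by homomorphism tests and rational arithmetic, so the criterion is decidable.
\end{proof}

The argument works for every rule in Definition~\ref{def:criterion}. Hence, if $\mathrm{FP}\neq\#\mathrm{P}$, the outcome of the criterion depends neither on the rule nor on the way the query is written as a UCQ.

\begin{proof}[Proof of Corollary~\ref{cor:D}]
If $Q$ is equivalent to a UCQ that satisfies the criterion at $1/2$, then $\mathrm{PQE}_{1/2}(Q)$ is in polynomial time by Theorem~\ref{thm:C}. Otherwise, either $Q$ is equivalent to a UCQ that violates the criterion, and Theorem~\ref{thm:C} gives \#P-hardness, or $Q$ is not equivalent to any UCQ. In the last case we use the theorem of Amarilli \cite{amarilli23}: over binary signatures, uniform reliability, that is, counting the subinstances that satisfy the query, is \#P-hard for every homomorphism-closed query that is not equivalent to a UCQ. This is the only proof in the paper that relies on that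 theorem. If $\mathrm{FP}\neq\#\mathrm{P}$, the two cases exclude each other, which gives the last sentence.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{A Dichotomy for Homomorphism-Closed Queries on Probabilistic Graphs},
\texttt{https://a3nm.net/work/talks/icdt2020/amarilli2020dichotomy\_slides.pdf}.

\bibitem{amarilli23}
A.~Amarilli,
\emph{Uniform Reliability for Unbounded Homomorphism-Closed Graph Queries},
ICDT 2023.

\bibitem{jvw}
Jaeger, Vertigan, and Welsh,
Math. Proc. Camb. Phil. Soc. 108, 1990.

\bibitem{pb}
Provan and Ball,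
SIAM J. Comput. 12, 1983.

\end{thebibliography}
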